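# Tall compact connected groups are van der Waerden groups

## 1. The equivalence of automatic continuity and tallness

Throughout, "homomorphism" means abstract group homomorphism. Continuity is said aloud whenever it is assumed. Compact groups are Hausdorff.

**Theorem 1.** For a compact connected group $G$ the following are equivalent:

* (a) $G$ is a vdW-group;
* (b) $G$ is tall;
* (c) $G=G'$ and $G$ has finite multiplicities;
* (d) $G=G'$, and for every field $F$, every $m\ge 1$ and every homomorphism $\rho:G\to GL_m(F)$, the kernel $\ker\rho$ contains a closed normal subgroup $N$ of $G$ with $G/N$ a Lie group.

The equivalence (a)⇔(b) is Conjecture 3.7 in "Contributions To The Bohr Topology By W. W. Comfort". So the conjecture is true. Let us unpack the words.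

**Definition (vdW-group).** A compact group $G$ is a *van der Waerden group*, or *vdW-group*, if every homomorphism from $G$ to a compact group is continuous. Equivalently (we shall not use this), its topology is the finest totally bounded group topology on $G$.

**Definition (tall).** A compact group $G$ is *tall* if for every positive integer $n$ it has only finitely many pairwise nonequivalent continuous irreducible unitary representations of dimension at most $n$.

Condition (a) concerns all homomorphisms, including wild ones. Condition (b) only counts continuous representations. That the second should control the first is the content of the theorem.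

Conditions (c) and (d) use the structure of compact connected groups. I write $G'$ for the commutator subgroup.

**(F1)** (Hofmann–Morris, *The Structure of Compact Groups*, structure theorem for compact connected groups, Ch. 9.) Let $G$ be a compact connected group. Then $G'$ is closed, and there are simply connected compact simple Lie groups $(L_i)_{i\in I}$ and a continuous surjective homomorphism
$$q:\prod_{i\in I}L_i\to G'$$
with totally disconnected, hence central, kernel.

(A totally disconnected normal subgroup $Z$ of a connected group is central: for $z\in Z$ the map $g\mapsto gzg^{-1}$ from the connected group into $Z$ is constant.)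

**Definition (factors, finite multiplicities).** The $L_i$ in (F1) are called the *factors* of $G$. The group $G$ *has finite multiplicities* if each isomorphism type of simple group occurs only finitely often among its factors.

For example, $U(n)$ with $n\ge2$ has $U(n)'=SU(n)$, so it has the single factor $SU(n)$. The group $SO(4)$ has two factors, both $SU(2)$, with $\ker q=\{\pm(1,1)\}$. The group $SO(3)^{\mathbb N}$ has infinitely many factors $SU(2)$, so its multiplicities are not finite. The group $\prod_{n\ge2}SU(n)$ has infinitely many factors but finite multiplicities.

We fix one choice of $q$ for each $G$. This is harmless: below, (b)⇒(c) will be proved for an arbitrary choice of $q$, while (c)⇒(a) needs only one choice. So once $G=G'$, having finite multiplicities does not depend on the choice.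

In these terms (c) says: $G$ is a quotient, by a closed totally disconnected central subgroup, of a product of simply connected compact simple Lie groups in which each type occurs only finitely often. Indeed (c) gives this by (F1). Conversely, for such a quotient the quotient map serves as $q$, and $G=G'$ for the following reason. Each $L_i$ is perfect, so $G'$ contains the image of all finitely supported elements of the product. That image is dense in $G$, and $G'$ is closed.

The engine behind Theorem 1 is a rigidity statement for products, with no topology in its conclusion and no restriction on the field. Put
$$k(SU(n))=\lfloor n/2\rfloor,\qquad k(Sp(r))=r,\qquad k(Spin(N))=\lfloor N/4\rfloor,$$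
and $k=0$ for the exceptional groups.

**Theorem 2.** Let $F$ be a field, $m\ge1$, and $(L_i)_{i\in I}$ any family (any cardinality, any repetitions) of simply connected compact simple Lie groups with $2k(L_i)>m$ for all $i$. Then every homomorphism $\rho:\prod_{i\in I}L_i\to GL_m(F)$ is trivial. The condition $2k(L_i)>m$ cannot be weakened to $2k(L_i)\ge m$.

Finally, vdW-groups are closed under extensions, which takes us beyond connected groups.

**Theorem 3.** Let $N$ be a closed normal subgroup of a compact group $G$. If $N$ and $G/N$ are vdW-groups, then so is $G$. Hence a compact (not necessarily connected) group $G$ is a vdW-group whenever its identity component $G_0$ is tall and $G/G_0$ is a vdW-group.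

Here is what else we take from the textbooks.

* **(F2)** (Classification.) The simply connected compact simple Lie groups are $SU(n)$ $(n\ge2)$, $Sp(r)$ $(r\ge2)$, $Spin(N)$ $(N\ge7)$ and five exceptional groups. Only finitely many have dimension below a given bound.
* **(F3)** (Peter–Weyl.) Every compact group embeds topologically in a product of groups $U(m)$.
* **(F4)** (van der Waerden.) Every compact connected semisimple Lie group is a vdW-group.
* **(F5)** A compact connected semisimple Lie group has only finitely many classes of continuous irreducible representations of each dimension. Indeed, by Weyl's dimension formula the representation with highest weight $\lambda$ has dimension $\prod_{\alpha>0}\langle\lambda+\delta,\alpha^\vee\rangle/\langle\delta,\alpha^\vee\rangle$, with $\delta$ half the sum of the positive roots. All factors are at least $1$, and the factor of a simple root $\alpha_j$ is $\langle\lambda,\alpha_j^\vee\rangle+1$. So dimension at most $n$ forces every $\langle\lambda,\alpha_j^\vee\rangle\le n-1$.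

From (F2), for each $K$ only finitely many types satisfy $k(L)\le K$: namely $SU(n)$ with $n\le 2K+1$, $Sp(r)$ with $r\le K$, $Spin(N)$ with $N\le 4K+3$, and the five exceptional groups.

The source also records these known facts: every vdW-group is tall (and hence metrizable); (a)⇔(b) holds for compact Lie groups; and there exist profinite tall groups which are not vdW-groups. The last one says that connectedness cannot simply be dropped.

## 2. The circle, $SO(3)^{J}$ and $\prod SU(n)$

**Example A (the circle).** The group $\mathbb T$ is not tall: $z\mapsto z^n$ gives infinitely many one-dimensional representations. It is not a vdW-group either. The quotient of $\mathbb T$ by its torsion subgroup is divisible and torsion-free, hence a $\mathbb Q$-vector space, and it is nonzero because $\mathbb T$ is uncountable and its torsion is countable. So it has a $\mathbb Q$-linear map onto $\mathbb Q$. Embed $\mathbb Q$ in $\mathbb T$ by $x\mapsto e^{ix}$, which is injective because $\pi$ is irrational. The composite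
$$\mathbb T\to\mathbb T/\mathrm{tors}\to\mathbb Q\hookrightarrow\mathbb T$$
is nontrivial but kills the torsion elements, which are dense. A continuous map to a Hausdorff group that kills a dense subgroup is trivial. So the composite is discontinuous.

**Example B (infinitely many equal factors).** Let $L$ be a simply connected compact simple Lie group, $\bar L=L/Z(L)$, and $J$ an infinite set. For $L=SU(2)$ we have $\bar L=SO(3)$. Fix a nonprincipal ultrafilter $u$ on $J$. In the compact space $\bar L$ every family has a unique limit along $u$, so
$$\lambda_u:\bar L^J\to\bar L,\qquad \lambda_u((x_j)_j)=\lim_u x_j$$
is defined. It is a homomorphism because multiplication is continuous, and it is surjective because constant families converge to their value. Since $u$ is nonprincipal, a finitely supported family has limit $1$. Finitely supported families are dense in $\bar L^J$, and $\lambda_u\ne1$, so $\lambda_u$ is discontinuous. Thus $\bar L^J$ is not a vdW-group. It is not tall either: the coordinate projections followed by one fixed nontrivial irreducible representation of $\bar L$ are infinitely many inequivalent representations of the same dimension.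

**Example C (growing factors).** Let $H=\prod_{n\ge2}SU(n)$. This group is tall. A continuous representation $H\to U(d)$ factors through a finite subproduct, since $U(d)$ has a neighborhood of $1$ with no nontrivial subgroup. An irreducible representation of a finite product is a tensor product of irreducible representations of the factors. A nontrivial continuous homomorphism $SU(n)\to U(d)$ has finite kernel because the Lie algebra is simple, and its image lies in $SU(d)$ because $SU(n)$ is perfect. So it carries a torus of dimension $n-1$ to a torus of dimension $n-1$ in $SU(d)$, whence $n-1\le d-1$. Therefore irreducible representations of dimension at most $d$ factor through $\prod_{2\le n\le d}SU(n)$, and (F5) leaves finitely many.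

Is $H$ a vdW-group? Theorem 1 says yes, but nothing so far proves it.

## 3. Why killing every factor is not enough

Take $H=\prod_{n\ge2}SU(n)$ and a homomorphism $\varphi:H\to U(m)$. A sensible person argues factor by factor. The restriction of $\varphi$ to the factor $SU(n)$ is continuous by van der Waerden's theorem (F4). By the torus count in Example C it is trivial as soon as $n>m$. So $\varphi$ kills every factor $SU(n)$ with $n>m$, hence all finitely supported elements of $\prod_{n>m}SU(n)$. These are dense.

Here the argument stops. Density helps only if $\varphi$ is continuous, which is what we want to prove. The information "every factor is killed" is too weak in principle: the map $\lambda_u$ of Example B kills every single factor and is onto. So we must use the growth of the factors, and we must treat all coordinates at once, so that elements with infinite support are reached after *finitely many* multiplications.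

A second attempt does act on all coordinates at once. For $n\ge2j$ let $S_{n,j}\subset SU(n)$ be the copy of $SU(2)$ on coordinates $2j-1,2j$. Fix $M>m/2$ and restrict to $H_0=\prod_{n\ge2M}SU(n)$. The groups $P_j=\prod_{n\ge 2M}S_{n,j}$, $j=1,\dots,M$, commute with each other. They are perfect groups (Lemma 5). Too many commuting perfect groups cannot all act nontrivially on an $m$-dimensional space (Lemma 6), so some $P_j$ is killed. Since the $P_j$ are conjugate in $H_0$, all of them are killed. This is real progress, because $P_1$ contains elements of infinite support.

But it does not finish the job: *the normal closure of $P_1$ in $H_0$ is not $H_0$*. To see this, use the inequality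
$$\mathrm{rank}(ab-1)\le\mathrm{rank}(a-1)+\mathrm{rank}(b-1),$$
which follows from $ab-1=(a-1)b+(b-1)$. Each $s\in S_{n,1}$ has $\mathrm{rank}(s-1)\le2$. So a product of $r$ conjugates of elements of $P_1$ has every coordinate $h_n$ with $\mathrm{rank}(h_n-1)\le2r$. The element with $h_n=e^{2\pi i/n}\cdot1$ has $\mathrm{rank}(h_n-1)=n$ for all $n$. No finite $r$ works.

The obstruction points to its own cure. In the $n$-th coordinate there are $k=\lfloor n/2\rfloor$ commuting copies of $SU(2)$, and the attempt used only one copy per group $P_j$. Instead, split the $k$ copies into $M$ bunches of about $k/M$ copies each, where $M$ depends on $m$ only. We still have $M$ commuting perfect groups. Now a bunch is a fixed proportion of all the copies, so boundedly many bunches cover everything, with a bound that does not depend on $n$.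

## 4. Commuting blocks in the classical groups

This section supplies, in each large simple group, many commuting interchangeable blocks that generate the group in a bounded number of steps.

**Lemma 4.** Let $L$ be a simply connected compact simple group with $k=k(L)\ge1$. There are pairwise commuting subgroups $S_1,\dots,S_k$ of $L$, each isomorphic to $SU(2)$ or $SU(2)\times SU(2)$, such that, with $S_B:=\prod_{j\in B}S_j$ for $B\subseteq\{1,\dots,k\}$ and $S:=S_{\{1,\dots,k\}}$:

* (i) if $|B|=|B'|$, then $S_B$ and $S_{B'}$ are conjugate in $L$;
* (ii) every $g\in L$ has the form $g=xsx^{-1}\cdot ys'y^{-1}$ with $x,y\in L$ and $s,s'\in S$.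

Here $S_B$ is the set of products of elements of the $S_j$, $j\in B$. It is a subgroup because the $S_j$ commute. In (ii) the property is unchanged when $g$ is replaced by a conjugate $zgz^{-1}$: replace $x,y$ by $zx,zy$. Since $k\ge1$, the group $L$ is not exceptional, and by (F2) there are three families.

**Step 1: $L=SU(n)$.** The purpose is to split a diagonal matrix into two pieces, each a product of $SU(2)$-matrices on disjoint pairs of coordinates. Let $S_j$ be the copy of $SU(2)$ on coordinates $2j-1,2j$, for $1\le j\le k=\lfloor n/2\rfloor$. These commute. A permutation of the $2$-blocks has determinant $1$, since exchanging two blocks is a product of two transpositions. So it lies in $SU(n)$ and permutes the $S_j$ by conjugation. Choosing a permutation that takes $B$ to $B'$ gives (i).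

For (ii) we may assume $g=\mathrm{diag}(a_1,\dots,a_n)$ with $\prod a_j=1$. Put $b_0=1$ and $b_j=a_1\cdots a_j$, so $b_n=1$. Let $d_j(b)$ be the diagonal matrix with $b$ in place $j$, $b^{-1}$ in place $j+1$, and $1$ elsewhere. Then
$$g=\prod_{j=1}^{n-1}d_j(b_j).$$
Indeed, for $j\le n-1$ the $j$-th entry of the product is $b_jb_{j-1}^{-1}=a_j$, and the last entry is $b_{n-1}^{-1}=b_nb_{n-1}^{-1}=a_n$.

All $d_j(b_j)$ commute. For odd $j$ the matrix $d_j(b_j)$ lies in $S_{(j+1)/2}$, so the product over odd $j$ is an element $s\in S$. Let $c$ be the cyclic permutation matrix shifting coordinate $j$ to $j-1$ (and $1$ to $n$), and let $\zeta$ be a scalar of modulus $1$ with $\det(\zeta c)=1$. For even $j$,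
$$(\zeta c)\,d_j(b_j)\,(\zeta c)^{-1}=d_{j-1}(b_j)\in S_{j/2}.$$
So conjugation by $\zeta c\in SU(n)$ moves the product over even $j$ to an element $s'\in S$. Then $g=s\cdot ys'y^{-1}$ with $y=(\zeta c)^{-1}$.

**Step 2: $L=Sp(r)$.** Here $S$ will contain a maximal torus, so one conjugate suffices. Let $S_j$ be the $j$-th factor of the diagonal subgroup $Sp(1)^r$. It is isomorphic to $SU(2)$. Permutation matrices belong to $Sp(r)$ and give (i). The group $S=Sp(1)^r$ contains the maximal torus $U(1)^r$, and every element of $L$ is conjugate into it. So (ii) holds with $s'=1$.

**Step 3: $L=Spin(N)$, the blocks.** The blocks come from copies of $SO(4)$, and we must check that lifting to the double cover preserves commutation. Let $\pi:Spin(N)\to SO(N)$ be the covering with kernel $\{\pm1\}$, and $k=\lfloor N/4\rfloor$. Let $S_j$ be the $\pi$-preimage of the copy of $SO(4)$ on coordinates $4j-3,\dots,4j$.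

The group $S_j$ is connected. Its identity component covers the connected group $SO(4)$. The loop $SO(2)\subset SO(4)$ generates $\pi_1(SO(N))$, so its lift starting at $1$ ends at $-1$, and the identity component contains $-1$. Hence it is all of $S_j$. A connected double cover of $SO(4)$ is $Spin(4)\cong SU(2)\times SU(2)$, because $\pi_1(SO(4))$ has order $2$. So $S_j\cong SU(2)\times SU(2)$ and $-1\in S_j$.

For $j\ne l$ the groups $\pi(S_j)$ and $\pi(S_l)$ commute, so $(s,t)\mapsto sts^{-1}t^{-1}$ maps $S_j\times S_l$ into $\{\pm1\}$. This map is continuous on a connected space and equals $1$ at $(1,1)$, so it is constantly $1$. Thus the $S_j$ commute pairwise.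

Permutations of the $4$-blocks are even, so their matrices lie in $SO(N)$. Conjugation by a lift permutes the preimages $S_j$, which gives (i).

**Step 4: $L=Spin(N)$, bounded generation.** The maximal torus may stick out of $S$ by one plane, and we move that plane inside. Since $-1\in S_1$, we have $S=\pi^{-1}(SO(4)^k)$. After conjugation, $\pi(g)$ lies in the standard maximal torus of rotations in the planes $\{1,2\},\{3,4\},\dots$. There are $\lfloor N/2\rfloor\in\{2k,2k+1\}$ such planes.

If there are $2k$ planes, then $\pi(g)\in SO(4)^k$, so $g\in S$ and we take $s=g$, $s'=1$.

If there are $2k+1$ planes, write $\pi(g)=t't''$ with $t'\in SO(4)^k$ and $t''$ a rotation of the plane $\{4k+1,4k+2\}$. Exchanging this plane with $\{1,2\}$ is an even permutation of coordinates, so $t''$ is conjugate in $SO(N)$ to a rotation $t_1$ of the first plane. Let $s_0,s'\in S$ be lifts of $t',t_1$, and let $y\in Spin(N)$ be a lift of the conjugating matrix, so that $\pi(ys'y^{-1})=t''$. Then $g=\pm s_0\cdot ys'y^{-1}$. Since $-1\in S$, the sign is absorbed: $s=\pm s_0\in S$. This proves (ii) and the lemma. $\square$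

## 5. Commuting perfect groups on a space of dimension $m$

Perfectness must survive infinite products, and this needs a uniform number of commutators. For $SU(2)$ one is enough.

**Lemma 5.** Every element of $SU(2)$ is a commutator. Hence every direct product of copies of $SU(2)$, and every homomorphic image of one, is perfect.

*Proof.* Being a commutator is invariant under conjugation, so take $\mathrm{diag}(e^{i\theta},e^{-i\theta})$. With
$$d=\mathrm{diag}(e^{i\theta/2},e^{-i\theta/2}),\qquad w=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$
conjugation by $w$ exchanges the diagonal entries, so $wd^{-1}w^{-1}=d$ and $dwd^{-1}w^{-1}=d^2=\mathrm{diag}(e^{i\theta},e^{-i\theta})$. In a direct product, choose the commutators coordinatewise: every element of the product is again a single commutator. Homomorphic images of perfect groups are perfect. $\square$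

Next comes the count. The group $SU(2)^M$ acts on $\mathbb C^{2M}=(\mathbb C^2)^{\oplus M}$ with every factor nontrivial. So $M=m/2$ commuting perfect groups can all act nontrivially. The lemma says that one more is impossible, over any algebraically closed field and without any semisimplicity.

**Lemma 6.** Let $F$ be algebraically closed, and let $P_1,\dots,P_M$ be perfect groups acting on $F^m$ through homomorphisms $P_a\to GL_m(F)$ with pairwise commuting images. If $M>m/2$, then some $P_a$ acts trivially.

**Step 1: pass to composition factors.** This makes the action as simple as possible, at the cost of losing unipotent information that Step 4 recovers. Because the images commute, $D=P_1\times\dots\times P_M$ acts on $F^m$. Let $V_1,\dots,V_l$ be the composition factors, so $\sum_c\dim V_c=m$.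

**Step 2: each $V_c$ is an external tensor product $\bigotimes_aV_{c,a}$ of simple $P_a$-modules.** This is where the commuting groups force the dimension to multiply. Let $V$ be a simple $D$-module and $W\subseteq V$ a simple $P_1$-submodule. Put $D_1=P_2\times\dots\times P_M$. For $g\in D_1$ the subspace $gW$ is $P_1$-invariant, and $g:W\to gW$ is an isomorphism of $P_1$-modules, since $g$ commutes with $P_1$. The sum of all $gW$ is $D$-invariant and nonzero, so it equals $V$. A sum of simple modules all isomorphic to $W$ is a direct sum of copies of $W$. So $V\cong W^{\oplus e}$ as a $P_1$-module. By Schur's lemma $\mathrm{End}_{P_1}(W)=F$, so the evaluation map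
$$W\otimes_F\mathrm{Hom}_{P_1}(W,V)\to V,\qquad w\otimes f\mapsto f(w),$$
is an isomorphism. It is an isomorphism of $D$-modules if $P_1$ acts on $W$ and $D_1$ acts on $\mathrm{Hom}_{P_1}(W,V)$ by composition. The $D_1$-module $\mathrm{Hom}_{P_1}(W,V)$ is simple: a proper nonzero submodule $U$ would give the proper nonzero $D$-submodule $W\otimes U$ of $V$. Now induct on $M$.

**Step 3: count.** The purpose is to find a $P_a$ that is trivial on every composition factor. Let $A_c$ be the set of $a$ such that $P_a$ acts nontrivially on $V_c$. The group $P_a$ acts on $V_c$ through the tensor factor $V_{c,a}$. A perfect group has only the trivial homomorphism to the abelian group $F^\times$, so $\dim V_{c,a}\ge2$ for $a\in A_c$. Hence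
$$\dim V_c\ge2^{|A_c|}\ge2|A_c|.$$
If every $a$ were in some $A_c$, then $M\le\sum_c|A_c|\le\frac12\sum_c\dim V_c=\frac m2$, a contradiction. So some $P_a$ acts trivially on all composition factors.

**Step 4: remove the unipotent part.** In a basis adapted to the composition series, this $P_a$ acts by upper unitriangular matrices. They form a nilpotent group. The image of $P_a$ is perfect, and it is nilpotent as a subgroup of a nilpotent group. A perfect nilpotent group is trivial, because its lower central series is constant and ends at $1$. So $P_a$ acts trivially. $\square$

## 6. Proof of Theorem 2: bunches of proportional size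

Let $\rho:H=\prod_{i\in I}L_i\to GL_m(F)$ be a homomorphism, with $2k(L_i)>m$ for all $i$. Enlarging $F$, we may assume it is algebraically closed.

**Step 1: choose the sizes.** We want a fixed number $M>m/2$ of bunches in each coordinate, each a fixed proportion of the blocks. Put $k_i=k(L_i)$ and
$$M=\lfloor m/2\rfloor+1,\qquad s_i=\lfloor k_i/M\rfloor.$$
Since $k_i>m/2$ and $k_i$ is an integer, $k_i\ge M$, so $s_i\ge1$. As an example take $m=4$, so $M=3$. For $L_i=SU(17)$ we get $k_i=8$ and $s_i=2$: three disjoint pairs fit into $\{1,\dots,8\}$, and four pairs cover it.

**Step 2: set up perfect, mutually conjugate subgroups.** Let $S_{i,B}\subseteq L_i$ be the groups of Lemma 4, and $S_i=S_{i,\{1,\dots,k_i\}}$. For a choice $\mathbf B=(B_i)_{i\in I}$ of subsets $B_i\subseteq\{1,\dots,k_i\}$ with $|B_i|=s_i$, let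
$$P_{\mathbf B}=\prod_{i\in I}S_{i,B_i}\subseteq H.$$
Any two of these groups are conjugate in $H$: apply Lemma 4(i) in each coordinate. Each is perfect. Indeed $S_{i,B_i}$ is a homomorphic image of a finite product of copies of $SU(2)$, so $P_{\mathbf B}$ is a homomorphic image of a product of copies of $SU(2)$, and Lemma 5 applies.

**Step 3: kill one of them, hence all.** Since $Ms_i\le k_i$, for each $i$ we can choose pairwise disjoint $B_{i,1},\dots,B_{i,M}\subseteq\{1,\dots,k_i\}$ of size $s_i$. Put $P_a=\prod_iS_{i,B_{i,a}}$ for $a=1,\dots,M$. Disjointness makes $P_1,\dots,P_M$ commute pairwise. They are perfect, and $M>m/2$. By Lemma 6, $\rho(P_a)=1$ for some $a$. All $P_{\mathbf B}$ are conjugate to this $P_a$, so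
$$\rho(P_{\mathbf B})=1\quad\text{for every }\mathbf B.\tag{1}$$

**Step 4: cover all blocks with $2M$ bunches.** This is the step where the second attempt of Section 3 broke down. It now succeeds because the number $2M$ is the same for all $i$. By the definition of $s_i$, and since $s_i\ge1$,
$$k_i<M(s_i+1)\le2Ms_i.$$
So $\{1,\dots,k_i\}$ is a union of $2M$ (possibly repeated) subsets $C_{i,1},\dots,C_{i,2M}$ of size $s_i$. Then $S_i=S_{i,C_{i,1}}\cdots S_{i,C_{i,2M}}$. To write an element of $S_i$ in this way, assign each block $j$ to one set containing it. Doing this in all coordinates simultaneously, we see that $\prod_iS_i$ is the product of the $2M$ groups $P_{\mathbf C_1},\dots,P_{\mathbf C_{2M}}$, where $\mathbf C_t=(C_{i,t})_i$. By (1), $\rho\bigl(\prod_iS_i\bigr)=1$.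

**Step 5: reach all of $H$.** By Lemma 4(ii) in each coordinate, every $h\in H$ is a product of two $H$-conjugates of elements of $\prod_iS_i$. So $\rho(h)=1$.

**Step 6: sharpness.** The inclusions $SU(2r)\subset GL_{2r}(\mathbb C)$ for $r\ge1$ and $Sp(r)\subset GL_{2r}(\mathbb C)$ for $r\ge2$ are nontrivial, and both groups have $k=r$. So with $m=2r$ we have $2k=m$, and $2k\ge m$ does not suffice. $\square$

Notice that the proof never used topology on $H$. It did use that $H$ is the full product, because all choices were made coordinatewise.

## 7. From finite multiplicities to automatic continuity, and around the circle

We now prove Theorem 1. Two constructions will be used more than once.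

Let $G=G'$. For each $i$ there is a continuous surjection $p_i:G\to\bar L_i=L_i/Z(L_i)$. Indeed, $\ker q$ is central in $\prod_iL_i$, so each of its coordinates lies in $Z(L_i)$. Hence the map $\prod_iL_i\to L_i\to\bar L_i$ kills $\ker q$ and induces $p_i$, which is continuous because $q$ is a quotient map (a continuous surjection from a compact space to a Hausdorff space). In the same way, if $L_i\cong L$ for all $i\in J$, we get a continuous surjection
$$p:G\to\bar L^J,\qquad \bar L=L/Z(L).\tag{2}$$

**Step 1: (c)⇒(a).** This is the heart: Theorem 2 removes all but finitely many factors, and van der Waerden's theorem handles the rest. Let $G$ satisfy (c), with $q:\prod_{i\in I}L_i\to G$. A homomorphism from $G$ to a compact group $K$ is continuous if its composites with the coordinates of an embedding of $K$ into a product of unitary groups are continuous. So by (F3) it suffices to show that every homomorphism $\varphi:G\to U(m)$ is continuous. Let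
$$E=\{i\in I:k(L_i)\le m/2\}.$$
Only finitely many types have $k\le m/2$, and each occurs finitely often, so $E$ is finite. By Theorem 2 over $F=\mathbb C$, the map $\varphi\circ q$ is trivial on $\prod_{i\notin E}L_i$. So it factors through the projection onto $\prod_{i\in E}L_i$, which is trivial or a compact connected semisimple Lie group. By (F4) the induced homomorphism on $\prod_{i\in E}L_i$ is continuous. Hence $\varphi\circ q$ is continuous. As $q$ is a quotient map, $\varphi$ is continuous.

**Step 2: (b)⇒(c).** Here we exhibit too many small representations when (c) fails. Let $G$ be tall. Suppose $G/G'\ne1$. It is a compact connected abelian group, so its character group is torsion-free, and it is nontrivial because $G/G'\neq1$. Hence it is infinite, and $G$ has infinitely many one-dimensional representations, a contradiction. So $G=G'$.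

Compose $p_i$ with the complexified adjoint representation of $L_i$, which is trivial on $Z(L_i)$. An invariant subspace is an ideal of the complexified Lie algebra, and the complexification of a compact simple Lie algebra is simple. So we get an irreducible representation $\mathrm{Ad}_i$ of $G$, of dimension $\dim L_i$, unitary for a suitable inner product. For $i\ne j$ the representations $\mathrm{Ad}_i$ and $\mathrm{Ad}_j$ are inequivalent, because $\mathrm{Ad}_i\circ q$ is nontrivial on the $i$-th factor and on no other. By tallness, only finitely many $i$ have $\dim L_i$ below a given bound. In particular each type occurs finitely often. This argument worked for any choice of $q$.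

**Step 3: (a)⇒(b).** This closes the first circle. It is the fact, quoted by the source, that every vdW-group is tall. So (a), (b), (c) are equivalent, and Conjecture 3.7 holds.

One can also avoid the quoted fact, by Steps 4 and 5, which give (a)⇒(c)⇒(b).

**Step 4: (a)⇒(c) directly.** We produce discontinuous homomorphisms from Examples A and B. Suppose (c) fails.

If $G\ne G'$, then $G/G'$ is a nontrivial compact connected abelian group, so $G$ has a nontrivial continuous character $\chi$. Its image is a nontrivial connected compact subgroup of $\mathbb T$, so it is $\mathbb T$. Let $f:\mathbb T\to\mathbb T$ be the discontinuous homomorphism of Example A. Since $\chi:G\to\mathbb T$ is a quotient map, continuity of $f\circ\chi$ would imply continuity of $f$. So $f\circ\chi$ is discontinuous.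

If $G=G'$, there is a type $L$ with $L_i\cong L$ for all $i$ in an infinite set $J$. Take $p$ from (2) and $\lambda_u$ from Example B. Since $p$ is a quotient map and $\lambda_u$ is discontinuous, $\lambda_u\circ p$ is discontinuous.

In either case $G$ is not a vdW-group.

**Step 5: (c)⇒(b) directly.** Theorem 2 also bounds the continuous representations. Fix $n$ and put $E=\{i:k(L_i)\le n/2\}$, a finite set by (c). Let $\sigma$ be a continuous irreducible representation of $G$ of dimension at most $n$. By Theorem 2, $\sigma\circ q$ is trivial on $\prod_{i\notin E}L_i$. So it is a continuous irreducible representation of $\prod_{i\in E}L_i$. Inequivalent $\sigma$ give inequivalent representations of $\prod_{i\in E}L_i$, because $q$ is onto. By (F5) there are only finitely many of them.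

**Step 6: (c)⇒(d).** For representations over any field, Theorem 2 gives a large closed kernel. Let $\rho:G\to GL_m(F)$ be given and let $E=\{i:k(L_i)\le m/2\}$, again finite. By Theorem 2,
$$N=q\Bigl(\prod_{i\notin E}L_i\Bigr)\subseteq\ker\rho.$$
The group $N$ is compact, hence closed, and it is normal because $q$ is onto. The map $\prod_iL_i\to G/N$ kills $\prod_{i\notin E}L_i$. So $G/N$ is a quotient of the Lie group $\prod_{i\in E}L_i$ by a closed normal subgroup, hence a Lie group.

**Step 7: (d)⇒(c).** The ultrafilter map violates (d) when a type repeats infinitely often. Condition (d) includes $G=G'$. Suppose $L_i\cong L$ for all $i$ in an infinite set $J$. With $p$ and $\lambda_u$ as above, let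
$$\rho:G\xrightarrow{\ \lambda_u\circ p\ }\bar L\hookrightarrow GL_m(\mathbb C),$$
where the last map is the complexified adjoint representation and $m=\dim L$. It is injective because the kernel of the adjoint representation of the connected group $L$ is $Z(L)$. By (d) there is a closed normal $N\subseteq\ker\rho$ with $G/N$ Lie. The Lie group $G/N$ has no small subgroups, so some neighborhood of $1$ in $\prod_iL_i$ has image in $G/N$ containing no nontrivial subgroup. By the definition of the product topology, this neighborhood contains $\prod_{i\notin E}L_i$ for some finite $E$. The image of that subgroup in $G/N$ is a subgroup, hence trivial. So $q(\prod_{i\notin E}L_i)\subseteq N\subseteq\ker\rho$.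

On the other hand, $\lambda_u\circ p\circ q$ maps $\prod_{i\in J\setminus E}L_i$ onto $\bar L$. Indeed, given $x\in\bar L$, choose a lift of $x$ in every coordinate of $J\setminus E$ and $1$ elsewhere. As $u$ is nonprincipal, $J\setminus E\in u$, so the limit is $x$. Since $\bar L\ne1$ and the adjoint representation is injective on $\bar L$, $\rho$ is nontrivial on $q(\prod_{i\notin E}L_i)$. This is a contradiction. $\square$

## 8. Extensions of vdW-groups

We prove Theorem 3 by showing that the graph of a homomorphism is closed. Let $\varphi:G\to K$ be a homomorphism to a compact group, let $\Delta=\{(g,\varphi(g)):g\in G\}$ be its graph, and $\Gamma=\overline\Delta\subseteq G\times K$, a compact group.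

**Step 1: the part over $N$ is a closed normal subgroup of $\Gamma$.** This lets us divide it out. Since $N$ is a vdW-group, $\varphi|_N$ is continuous, so $N^*=\{(n,\varphi(n)):n\in N\}$ is compact. It is normalized by $\Delta$, because conjugating $(n,\varphi(n))$ by $(g,\varphi(g))$ gives $(gng^{-1},\varphi(gng^{-1}))$. The normalizer of a closed subgroup is closed, since it is the set of $x$ such that $xvx^{-1}$ and $x^{-1}vx$ lie in the subgroup for all its elements $v$. So the normalizer of $N^*$ contains $\overline\Delta=\Gamma$, and $N^*$ is normal in $\Gamma$.

**Step 2: use that $G/N$ is a vdW-group.** We show that $\Delta$ was already closed. The homomorphism $G\to\Gamma/N^*$, $g\mapsto(g,\varphi(g))N^*$, kills $N$. The induced homomorphism from the vdW-group $G/N$ to the compact group $\Gamma/N^*$ is therefore continuous, so its image is compact. The image is also dense, because $\Delta$ is dense in $\Gamma$. So the image is all of $\Gamma/N^*$, which means $\Gamma=\Delta N^*=\Delta$, as $N^*\subseteq\Delta$.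

**Step 3: conclude.** The graph of $\varphi$ is closed, and a map into a compact space with closed graph is continuous. So $\varphi$ is continuous, and $G$ is a vdW-group.

**Step 4: the consequence for the identity component.** Let $G_0$ be tall and $G/G_0$ a vdW-group. The compact connected group $G_0$ is a vdW-group by Theorem 1. Take $N=G_0$ in the first part. $\square$

As a small example, $O(3)$ is a vdW-group: its identity component $SO(3)$ is tall by (F5), and $O(3)/SO(3)$ is finite, so every homomorphism from it is continuous.
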